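\title{Suspensions and loops modulo Bousfield equivalence: a presentation of the monoid}

\begin{abstract}
Words in the suspension functor $\Sigma$ and the loop functor $\Omega$ act on pointed spaces. Call two words equivalent if they produce Bousfield equivalent spaces from every sufficiently highly connected space. We prove the conjecture that $\Omega^n\Omega\Sigma$ is not equivalent to $\Omega^n$ for any $n$, and we show that the monoid of equivalence classes is presented by the relations $\Sigma\Omega\Sigma=\Sigma$, $\Omega\Sigma\Omega=\Omega$ and $\Omega\Sigma\Sigma=\Sigma$. The proof rests on a highly connected analogue of a perfect group: a telescope of nullified wedges of Moore spaces in which, after an Adams map is inverted, every summand is a Whitehead product of two summands of the next stage. Its suspension is acyclic with respect to a high suspension of a $K(1)$-acyclic finite complex, while its loop space has nonzero $K(1)$-homology.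
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are pointed, $\operatorname{map}_*(A,Z)$ is the space of pointed maps, and $\sim *$ means weakly contractible. A space $Z$ is \emph{$A$-null} if $\operatorname{map}_*(A,Z)\sim *$. A space $Y$ is \emph{$A$-acyclic} if every $A$-null space is $Y$-null:
\[
\operatorname{map}_*(A,Z)\sim *\ \Longrightarrow\ \operatorname{map}_*(Y,Z)\sim *\qquad\text{for all spaces } Z.
\]
This relation is written $A<Y$ and is called a \emph{weak cellular inequality}. The spaces $X$ and $Y$ are \emph{Bousfield equivalent} if $X<Y$ and $Y<X$, and $\langle X\rangle$ denotes the equivalence class of $X$.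

The class $\langle X\rangle$ records which spaces cannot be seen by mapping $X$ and its suspensions into them. For $n\ge1$, a space $Z$ is $S^n$-null exactly when $\pi_i(Z)=0$ for $i\ge n$, and $S^n<Y$ holds exactly when $Y$ is $(n-1)$-connected (Example~\ref{ex:spheres}). So the Bousfield class determines the connectivity of a space. It also determines whether the space is acyclic for Morava $K$-theory (Lemma~\ref{lem:K}). On the other hand it is coarse enough to identify $S^2$ with $\Omega S^3$.

The functors $\Sigma$ and $\Omega$ respect Bousfield equivalence of path connected spaces, so it makes sense to ask which composites of them agree on Bousfield classes. Let $\mathcal F$ be the free monoid on the letters $\Sigma$ and $\Omega$. A word acts on spaces with its rightmost letter first. For $W_1,W_2\in\mathcal F$ write $W_1\sim W_2$ if there is an integer $N$, which may depend on $W_1$ and $W_2$, such that $\langle W_1X\rangle=\langle W_2X\rangle$ for every $N$-connected space $X$; here $N$ is taken so large that every space occurring in the evaluation of $W_1X$ and $W_2X$ is path connected.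

The word $\Omega\Sigma$ is close to being invisible. One always has $X<\Omega\Sigma X$ for connected $X$, and elementary arguments (Section~\ref{sec:relations}) give
\[
\Omega\Sigma\Omega\sim\Omega,\qquad \Omega\Sigma\Sigma\sim\Sigma,\qquad \Sigma\Omega\Sigma\sim\Sigma .
\]
By the first two relations $\Omega\Sigma$ is a left identity for every nonempty word: it does not change the class of a loop space or of a suspension. By the third, whatever difference there is between $X$ and $\Omega\Sigma X$ is erased by one suspension. Is it also erased by some number of loops? Put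
\[
\kappa=\inf\{\,n\ge0 \mid \Omega^n\Omega\Sigma\sim\Omega^n\,\},\qquad \inf\emptyset=\infty .
\]
Spheres, Moore spaces and Eilenberg--MacLane spaces of high connectivity are suspensions or loop spaces, so they cannot even rule out $\kappa=0$. Nevertheless it is conjectured in \cite{Monoid} that $\kappa=\infty$, and Section~\ref{sec:model} shows, on a space that is not simply connected, a mechanism that supports this guess. We prove the conjecture and determine the monoid $\mathcal F/{\sim}$.

\begin{theorem}\label{thm:kappa}
We have $\kappa=\infty$: for all $n,N\ge0$ there is an $N$-connected space $X$ with $\langle\Omega^n\Omega\Sigma X\rangle\neq\langle\Omega^nX\rangle$.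
\end{theorem}

\begin{theorem}\label{thm:right}
For a word $U\in\mathcal F$, we have $U\Omega\Sigma\sim U$ if and only if $U$ is nonempty with rightmost letter $\Sigma$.
\end{theorem}

\begin{theorem}\label{thm:monoid}
The monoid $\mathcal F/{\sim}$ is
\[
\langle\, \Sigma,\Omega \mid \Sigma\Omega\Sigma=\Sigma,\ \Omega\Sigma\Omega=\Omega,\ \Omega\Sigma\Sigma=\Sigma\,\rangle .
\]
Every word is equivalent to exactly one of the words $\Sigma^a\Omega^b$ with $a,b\ge0$, and $\Sigma^a\Omega^b\Sigma$ with $b\ge1$, where $b\ge2$ if $a\ge1$.
\end{theorem}

For instance, the seven words of length at most two are pairwise inequivalent, and of the eight words of length three exactly five, namely $\Sigma^3$, $\Sigma^2\Omega$, $\Sigma\Omega^2$, $\Omega^3$ and $\Omega^2\Sigma$, are not equivalent to shorter words.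

Sections~\ref{sec:calculus} and~\ref{sec:relations} set up the calculus of the relation $<$ and prove the three relations. Section~\ref{sec:reduction} reduces Theorems~\ref{thm:kappa} and~\ref{thm:right} to the existence of one family of spaces (Proposition~\ref{prop:key}), which is constructed in Sections~\ref{sec:whitehead} and~\ref{sec:telescope}. Section~\ref{sec:normal} proves Theorem~\ref{thm:monoid}.

\section{A model: a telescope of commutators}\label{sec:model}

The most drastic way for $\Omega\Sigma X$ and $X$ to differ is that $\Sigma X$ is contractible and $X$ is not. Every space is $*$-null, so $*<X$ forces $\operatorname{map}_*(X,X)\sim *$ and hence $X\simeq *$; thus in this situation $\langle\Omega\Sigma X\rangle=\langle *\rangle\ne\langle X\rangle$. Here is such a space.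

\begin{example}\label{ex:model}
Let $T_i$ be a wedge of circles indexed by the binary strings $s\in\{0,1\}^i$, so that $\pi_1(T_i)$ is free on generators $x_s$. Let $f_i\colon T_i\to T_{i+1}$ send the circle $s$ to the commutator loop $x_{s0}x_{s1}x_{s0}^{-1}x_{s1}^{-1}$, and let $T$ be the mapping telescope of the $f_i$. Commutators vanish in $H_1$, so each $f_i$ is zero on reduced homology and $\tilde H_*(T)=\operatorname{colim}\tilde H_*(T_i)=0$. Hence $\Sigma T$ is simply connected and acyclic, and therefore contractible. On the other hand, $\pi_1(f_i)$ is a free product of copies of the homomorphism from $\mathbb Z$ to the free group on two generators that sends $1$ to the commutator. This homomorphism is injective because free groups are torsion free, and a free product of injective homomorphisms takes reduced words to reduced words, so it is injective. Thus $\pi_0(\Omega T)=\pi_1(T)=\operatorname{colim}\pi_1(T_i)$ is a nontrivial perfect group.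
\end{example}

The example uses two properties of the commutator map $S^1\to S^1\vee S^1$: it becomes trivial after suspension, and it loses nothing after looping. It also uses that the source of the map is a copy of the wedge summand, so that the construction can be iterated. Three things must change when $X$ is required to be highly connected.

First, $\Sigma X\simeq*$ is impossible: it gives $\tilde H_*(X)=0$, so a simply connected $X$ would be contractible. We only ask that $\Sigma X$ be $B$-acyclic for a suitable finite complex $B$.

Second, the higher analogue of the commutator is the Whitehead product $\Sigma M\wedge M\to\Sigma M\vee\Sigma M$, whose source is a copy of $\Sigma M$ for $M=S^0$ but is much more highly connected than $\Sigma M$ in general. We take for $M$ a mod $p$ Moore space. Then $\Sigma M\wedge M$ has an iterated suspension of $\Sigma M$ as a wedge summand, and an iterated Adams map leads from that summand back to $\Sigma M$. Maps into $B$-null spaces do not distinguish the source of the Adams map from its target if $B$ is a suspension of its mapping cone. This is what determines $B$.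

Third, $\pi_0(\Omega T)$ must be replaced by an invariant that survives the passage to $B$-null spaces. The Adams map is an isomorphism in $K(1)$-homology, and the invariant is the $K(1)$-homology of the loop space.

\section{The calculus of weak cellular inequalities}\label{sec:calculus}

We work with compactly generated spaces. Every space that occurs as the source of a map is replaced by a weakly equivalent CW complex, so weak equivalences between such spaces are homotopy equivalences. We write $[Y,Z]$ for pointed homotopy classes. At the constant map, $\pi_j\operatorname{map}_*(Y,Z)=[\Sigma^jY,Z]=[Y,\Omega^jZ]$, so $Z$ is $Y$-null if and only if $[\Sigma^jY,Z]=*$ for all $j\ge0$. If $Y$ is connected, $\operatorname{map}_*(Y,Z)$ depends only on the base component of $Z$. The unit and counit of the adjunction are $E\colon Y\to\Omega\Sigma Y$ and $\epsilon\colon\Sigma\Omega Y\to Y$; the triangle identities say that $\epsilon_{\Sigma Y}$ is a left inverse of $\Sigma E_Y$ and that $\Omega\epsilon_Y$ is a left inverse of $E_{\Omega Y}$. For connected $T$, the Postnikov section $T\to T[n]$ is an isomorphism on $\pi_i$ for $i\le n$, and $\pi_i(T[n])=0$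 for $i>n$. If $S$ is $n$-connected, then $T[n]$ is $S$-null, because $\Sigma^jS$ is equivalent to a complex whose cells other than the base point have dimension greater than $n$.

\subsection*{Elementary properties}

\begin{lemma}\label{lem:tower}
Let $Y$ be the mapping telescope of maps $f_i\colon Y_i\to Y_{i+1}$, $i\ge0$, or their union if the $f_i$ are inclusions of subcomplexes. If $f_i^*\colon[\Sigma^jY_{i+1},Z]\to[\Sigma^jY_i,Z]$ is trivial for all $i,j\ge0$, then $Z$ is $Y$-null.
\end{lemma}

\begin{proof}
The space $\operatorname{map}_*(Y,Z)$ is the homotopy limit of the tower $E_i=\operatorname{map}_*(Y_i,Z)$, so for $j\ge0$ there are Milnor exact sequences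
\[
*\to{\lim}^1\pi_{j+1}E_i\to\pi_j\operatorname{map}_*(Y,Z)\to\lim\pi_jE_i\to * .
\]
In a tower with trivial maps every compatible sequence is trivial, so $\lim=*$. For a tower of groups $G_i$ with maps $\phi$, the set $\lim^1$ is the orbit set of $\prod G_i$ acting on itself by $(g_i)\cdot(x_i)=(g_ix_i\phi(g_{i+1})^{-1})$, and this action is transitive when $\phi$ is trivial.
\end{proof}

\begin{lemma}\label{lem:basic}
The relation $<$ is reflexive and transitive, and it has the following properties.
\begin{enumerate}
\item[(a)] If $V$ is a homotopy retract of $T$, then $T<V$.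
\item[(b)] $A<A\wedge L$ for every $L$; in particular $A<\Sigma A$. If $Z$ is $A$-null, so is $\Omega Z$.
\item[(c)] If $A<Y$, then $\Sigma A<\Sigma Y$.
\item[(d)] If $Y$ is the union of subcomplexes $*=F_0\subset F_1\subset\cdots$ and $A<F_n/F_{n-1}$ for all $n\ge1$, then $A<Y$.
\item[(e)] If $S$ is $n$-connected, $n\ge0$, and $S<T$, then $T$ is $n$-connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $[\Sigma^jV,Z]$ is a retract of $[\Sigma^jT,Z]$.

(b) We have $\operatorname{map}_*(A\wedge L,Z)\cong\operatorname{map}_*(L,\operatorname{map}_*(A,Z))$ and $\operatorname{map}_*(A,\Omega Z)\cong\Omega\operatorname{map}_*(A,Z)$.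

(c) A space $Z$ is $\Sigma A$-null if and only if $\Omega Z$ is $A$-null, and the same holds for $Y$.

(d) Let $Z$ be $A$-null. The restriction $\operatorname{map}_*(F_n,Z)\to\operatorname{map}_*(F_{n-1},Z)$ is a fibration whose fiber over the constant map is $\operatorname{map}_*(F_n/F_{n-1},Z)\sim*$. If the base is weakly contractible, so is the total space. By induction $Z$ is $F_n$-null for all $n$, and Lemma~\ref{lem:tower} applies.

(e) The space $S^0$ is $S$-null, hence $T$-null, so $T$ is connected. The space $T[n]$ is $S$-null, hence $T$-null, so $T\to T[n]$ is null homotopic. This map is an isomorphism on $\pi_i$ for $i\le n$.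
\end{proof}

\begin{example}\label{ex:spheres}
Let $n\ge1$. If $S^n<Y$, then $Y$ is $(n-1)$-connected by (e). Conversely, an $(n-1)$-connected $Y$ has a skeletal filtration whose quotients are wedges of spheres of dimension at least $n$. These are of the form $S^n\wedge L$, so $S^n<Y$ by (b) and (d).
\end{example}

Two classical filtrations compare a space with $\Omega\Sigma T$ and $\Sigma\Omega T$. The \emph{James construction} $J(T)$ is the free topological monoid on $T$ with the base point as unit, filtered by word length. Here $J_0(T)=*$, $J_1(T)=T$, and $J_m(T)$ is the pushout of $J_{m-1}(T)$ and $T^m$ along the \emph{fat wedge}, the subspace of $T^m$ of tuples with some coordinate at the base point. Thus $J_m(T)/J_{m-1}(T)=T^{\wedge m}$, and $J(T)\simeq\Omega\Sigma T$ for connected $T$. The \emph{bar construction} of a well-pointed topological group $G$ is the simplicial space $[n]\mapsto G^n$. In the skeletal filtration of its realization $BG$, the zeroth stage is a point and the $n$-th quotient is $\Sigma^nG^{\wedge n}$, since the degenerate $n$-simplices form the fat wedge in $G^n$. Every connected $T$ is equivalent to $BG$ for such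 a group $G\simeq\Omega T$.

\begin{lemma}\label{lem:filtrations}
For connected $T$ we have $T<\Omega\Sigma T$ and $\Sigma\Omega T<T$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b), $T<T^{\wedge m}$ for $m\geq1$ and $\Sigma G<\Sigma G\wedge\Sigma^{n-1}G^{\wedge(n-1)}=\Sigma^nG^{\wedge n}$ for $n\ge1$. Apply Lemma~\ref{lem:basic}(d) to the two filtrations.
\end{proof}

\subsection*{Nullification}

Let $A$ be connected. A map $f\colon Y\to Y'$ of connected spaces is an \emph{$A$-equivalence} if $f^*\colon\operatorname{map}_*(Y',Z)\to\operatorname{map}_*(Y,Z)$ is a weak equivalence for every $A$-null $Z$. It is an \emph{$A$-nullification} if in addition $Y'$ is $A$-null. There is a functor $P_A$ from connected spaces to connected spaces with a natural $A$-nullification $\eta\colon Y\to P_AY$ \cite{Bousfield,DrorFarjoun}; one obtains $P_AY$ from $Y$ by attaching cones along all maps from the suspensions $\Sigma^jA$ and repeating this transfinitely.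

\begin{lemma}\label{lem:null}
Let $A$ and $Y$ be connected.
\begin{enumerate}
\item[(a)] Composites, wedges and suspensions of $A$-equivalences are $A$-equivalences.
\item[(b)] An $A$-equivalence between $A$-null spaces is a homotopy equivalence. Hence $P_Af$ is a homotopy equivalence for every $A$-equivalence $f$, and any $A$-nullification $Y\to Y'$ agrees with $\eta$ up to an equivalence $P_AY\simeq Y'$.
\item[(c)] $A<Y$ if and only if $P_AY\simeq*$.
\item[(d)] If $A$ and $Y$ are $N$-connected, so is $P_AY$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Mapping out of a wedge gives a product of mapping spaces. Also $\operatorname{map}_*(\Sigma f,Z)\cong\operatorname{map}_*(f,\Omega Z)$, and $\Omega Z$ is $A$-null with $Z$.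

(b) Such a map induces a bijection on $[-,Z]$ for all $A$-null $Z$, so it is an isomorphism in the homotopy category of $A$-null spaces by the Yoneda lemma. If two of $f$, $g$, $gf$ are $A$-equivalences, so is the third. This applies to $(P_Af)\eta=\eta f$, and to a map $g\colon P_AY\to Y'$ such that $g\eta$ is homotopic to the given nullification; such a $g$ exists because $[P_AY,Y']\cong[Y,Y']$.

(c) If $A<Y$, then $[P_AY,P_AY]\cong[Y,P_AY]=*$, so the identity of $P_AY$ is null homotopic. If $P_AY\simeq*$, then $\operatorname{map}_*(Y,Z)\simeq\operatorname{map}_*(P_AY,Z)\sim*$ for $A$-null $Z$.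

(d) The space $Z=(P_AY)[N]$ is $A$-null and $Y$-null, so $[P_AY,Z]\cong[Y,Z]=*$. Hence $P_AY\to Z$ is null homotopic, and $\pi_i(P_AY)=0$ for $i\le N$.
\end{proof}

The one deep property of nullification that we need says how it interacts with loops: looping costs one suspension coordinate of $A$.

\begin{theorem}[{\cite[Theorem 3.1]{Bousfield}, \cite[Theorem 3.A.1]{DrorFarjoun}}]\label{thm:loop}
Let $A$ be connected and $Y$ simply connected. Then $\Omega\eta\colon\Omega Y\to\Omega P_{\Sigma A}Y$ is an $A$-nullification.
\end{theorem}

We use that the nullification is the specific map $\Omega\eta$, so we recall the argument. Call an unpointed space $Z$ \emph{freely $A$-null} if each of its components is $A$-null; by the fibration $\operatorname{map}(A,Z)\to Z$ given by evaluation at the base point, this means that the inclusion of constant maps $Z\to\operatorname{map}(A,Z)$ is a weak equivalence. The same fibration shows that $f$ is an $A$-equivalence if and only if $\operatorname{map}(f,Z)$ is a weak equivalence for all freely $A$-null $Z$. By the exponential law $\operatorname{map}(L,Z)$ is freely $A$-null with $Z$, so a product of $A$-equivalences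 is an $A$-equivalence. Products of $A$-null spaces are $A$-null, so $P_A$ preserves finite products up to equivalence by Lemma~\ref{lem:null}(b).

Let $X_\bullet$ be the bar construction of a group $G\simeq\Omega Y$, which is connected since $Y$ is simply connected, and let $X'_\bullet=P_AX_\bullet$; realizations are understood as homotopy colimits. Then $X'_\bullet$ satisfies the Segal condition, $X'_0\simeq*$ and $X'_n\simeq(X'_1)^n$, and $X_1'$ is connected. For such simplicial spaces the natural map from the space of $1$-simplices to the loop space of the realization is an equivalence. So, with $Y'=|X'_\bullet|$, the map $\Omega Y\to\Omega Y'$ is identified with $\eta\colon G\to P_AG$. By Lemma~\ref{lem:null}(b) it remains to see that $Y\to Y'$ is a $\Sigma A$-nullification. The target is $\Sigma A$-null since $\Omega Y'$ is $A$-null. Let $Z$ be connected and $\Sigma A$-null, and let $N_nZ\simeq(\Omega Z)^n$ be the space of maps $\Delta^n\to Z$ that send all vertices to the base point. The components of $\Omega Z$ are equivalent to one another, so $N_nZ$ is freely $A$-null. By adjunction, $\operatorname{map}_*(|X_\bullet|,Z)$ is the derived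 space of maps of simplicial spaces $X_\bullet\to N_\bullet Z$, which is a homotopy limit of spaces $\operatorname{map}(X_n,N_{n'}Z)$ over a fixed index category; the same holds for $X'_\bullet$. Each $X_n\to X_n'$ is an $A$-equivalence, so the two homotopy limits agree.

\begin{corollary}\label{cor:loop}
\begin{enumerate}
\item[(a)] If $A$ is connected and $\Sigma A<Y$, then $A<\Omega Y$.
\item[(b)] If $X$ is simply connected and $X<Y$, then $\Omega X<\Omega Y$.
\item[(c)] The relation $\sim$ is a congruence on $\mathcal F$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The space $Y$ is simply connected by Lemma~\ref{lem:basic}(e), and $P_{\Sigma A}Y\simeq*$ by Lemma~\ref{lem:null}(c). By Theorem~\ref{thm:loop}, $\Omega Y\to*$ is an $A$-equivalence.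

(b) By Lemma~\ref{lem:filtrations}, $\Sigma\Omega X<X<Y$. Apply (a) to the connected space $A=\Omega X$.

(c) Each letter lowers connectivity by at most one, and a witness $N$ for $W_1\sim W_2$ may always be enlarged. So $\sim$ is transitive, and $W_1V\sim W_2V$ is witnessed by $N$ plus the length of $V$. Left multiplication by $\Sigma$ preserves $\sim$ by Lemma~\ref{lem:basic}(c), and left multiplication by $\Omega$ does so by (b), once $N$ is so large that $W_1X$ and $W_2X$ are simply connected.
\end{proof}

\section{The three relations}\label{sec:relations}

\begin{proposition}\label{prop:relations}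
Let $X$ be connected. Then $\langle\Sigma\Omega\Sigma X\rangle=\langle\Sigma X\rangle$ and $\langle\Omega\Sigma\Sigma X\rangle=\langle\Sigma X\rangle$. If $\Omega X$ is connected, then $\langle\Omega\Sigma\Omega X\rangle=\langle\Omega X\rangle$. Hence $\Sigma\Omega\Sigma\sim\Sigma$, $\Omega\Sigma\Sigma\sim\Sigma$ and $\Omega\Sigma\Omega\sim\Omega$.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:filtrations} gives $\Sigma X<\Omega\Sigma\Sigma X$ and $\Omega X<\Omega\Sigma\Omega X$, and, with Lemma~\ref{lem:basic}(c), $\Sigma X<\Sigma\Omega\Sigma X$. By the triangle identities, $\Sigma X$ is a retract of $\Sigma\Omega\Sigma X$ and $\Omega X$ is a retract of $\Omega\Sigma\Omega X$, which gives two of the three converse inequalities.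

It remains to prove $\Omega\Sigma Y<Y$ for $Y=\Sigma X$, where no retraction is available. Let $Z$ be $\Omega\Sigma Y$-null and put $G=\operatorname{map}_*(Y,Z)$. The higher homotopy of $G$ is easy to control: $\Omega\Sigma Y<\Sigma\Omega\Sigma Y<\Sigma Y$, so $\Omega G\cong\operatorname{map}_*(\Sigma Y,Z)\sim*$, and the base component of $G$ is weakly contractible. The difficulty is $\pi_0G=[Y,Z]$. We show that every map $f\colon Y\to Z$ extends over $J(Y)\simeq\Omega\Sigma Y$; the extension is null homotopic, and then so is $f$.

Write $Y=CX/X$ with $CX$ the reduced cone, and let $\partial_m\subset(CX)^m$ be the subspace of tuples with some coordinate in $X$. The quotient map $(CX)^m\to Y^m$ sends $\partial_m$ onto the fat wedge and is bijective off $\partial_m$, so $J_m(Y)$ is the pushout of $J_{m-1}(Y)$ and $(CX)^m$ along $\partial_m$. Since $(CX)^m$ is contractible, $J_m(Y)$ is equivalent, relative to $J_{m-1}(Y)$, to the mapping cone of $\partial_m\to J_{m-1}(Y)$. This is where we use that $Y$ is a suspension. A map on $J_{m-1}(Y)$ therefore extends over $J_m(Y)$ as soon as $[\partial_m,Z]=*$.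

We have $\partial_1=X$, and $\partial_m=\partial_{m-1}\times CX\cup(CX)^{m-1}\times X$ is the homotopy pushout of the projections $\partial_{m-1}\leftarrow\partial_{m-1}\times X\to X$, that is, the join $\partial_{m-1}*X\simeq\Sigma\,\partial_{m-1}\wedge X$. Hence, for $m\ge2$,
\[
\partial_m\simeq\Sigma^{m-1}X^{\wedge m}\cong(X\wedge\Sigma X)\wedge(\Sigma X)^{\wedge(m-2)} .
\]
Since $X$ is connected, $\operatorname{map}_*(X\wedge\Sigma X,Z)\cong\operatorname{map}_*(X,G)$ depends only on the base component of $G$, so it is weakly contractible. By Lemma~\ref{lem:basic}(b), $Z$ is $\partial_m$-null for all $m\ge2$. Thus $f$ extends over each $J_m(Y)$ in turn, and hence over their union.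
\end{proof}

With Corollary~\ref{cor:loop}(b), the proposition shows that $\langle\Omega^{n+1}\Sigma X\rangle=\langle\Omega^nX\rangle$ whenever $X$ is a sufficiently highly connected suspension or loop space. The spaces of Theorem~\ref{thm:kappa} must be neither.

\section{Morava $K$-theory and the reduction to one construction}\label{sec:reduction}

To prove that an inequality $Y<Y'$ fails, we need one space that is $Y$-null and not $Y'$-null. We find it among the spaces that represent Morava $K$-theory. Fix an odd prime $p$. For $h\ge1$, the Morava $K$-theory $K(h)$ is a homotopy associative ring spectrum with coefficient ring $\mathbb F_p[v_h^{\pm1}]$, where $|v_h|=2p^h-2$. For $k=K(h)$, the ring $k_*$ is a graded field, meaning that every graded module over it is free, and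
\[
\tilde k^*(Y)\cong\operatorname{Hom}_{k_*}(\tilde k_*Y,k_*)
\]
naturally in $Y$. The spectrum $K(1)$ is a wedge summand of mod $p$ complex $K$-theory. A space $Y$ is \emph{$k$-acyclic} if $\tilde k_*(Y)=0$; this holds for $Y$ if and only if it holds for $\Sigma Y$.

\begin{lemma}\label{lem:K}
Let $k=K(h)$ with $h\geq1$.
\begin{enumerate}
\item[(a)] If $Y$ is $k$-acyclic and $Y<Y'$, then $Y'$ is $k$-acyclic.
\item[(b)] If $A$ is connected and $k$-acyclic, then every $A$-equivalence induces an isomorphism on $k_*$.
\item[(c)] If $T$ is connected and $\Omega T$ is $k$-acyclic, then $T$ is $k$-acyclic.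
\end{enumerate}
\end{lemma}

\begin{proof}
Put $Z_j=\Omega^\infty\Sigma^jk$ for $j\in\mathbb Z$, so that $\pi_i\operatorname{map}_*(Y,Z_j)=\tilde k^{j-i}(Y)$. Over a graded field the functor $\operatorname{Hom}_{k_*}(-,k_*)$ is exact and takes nonzero modules to nonzero modules. So $Y$ is $k$-acyclic if and only if $\tilde k^*(Y)=0$, if and only if every $Z_j$ is $Y$-null. This gives (a). In (b) every $Z_j$ is $A$-null, so an $A$-equivalence $f$ induces an isomorphism on $\tilde k^*$; the kernel and cokernel of $\tilde k_*(f)$ have zero duals, so they vanish. For (c), $\Sigma\Omega T$ is $k$-acyclic and $\Sigma\Omega T<T$ by Lemma~\ref{lem:filtrations}.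
\end{proof}

From now until Section~\ref{sec:normal}, $k=K(1)$ and $q=2p-2$. By Proposition~\ref{prop:relations} and Lemma~\ref{lem:K}(a), a connected space $X$ is $k$-acyclic if and only if $\Omega\Sigma X$ is. So $k$-acyclicity cannot separate $X$ from $\Omega\Sigma X$ directly; it has to be applied after at least one loop, to a space for which the converse of Lemma~\ref{lem:K}(c) fails. Moreover, $k$-acyclicity of $\Sigma X$ must pass to the iterated loop spaces of $\Sigma X$, which is again the wrong direction for Lemma~\ref{lem:K}(c). Corollary~\ref{cor:loop}(a) does allow this passage, at the price of one suspension per loop. These two demands lead to the following statement.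

\begin{proposition}\label{prop:key}
For all $N\ge0$ and $l\ge1$ there are an $N$-connected space $X$ and a connected $k$-acyclic finite complex $A$ such that $\Sigma X$ is $\Sigma^lA$-acyclic and $\tilde k_*(\Omega X)\ne0$.
\end{proposition}

The proof occupies Sections~\ref{sec:whitehead} and~\ref{sec:telescope}. We first draw the consequences.

\begin{proof}[Proof of Theorem~\ref{thm:right}]
If $U=U'\Sigma$, then $U\Omega\Sigma=U'\Sigma\Omega\Sigma\sim U'\Sigma=U$ by Proposition~\ref{prop:relations} and Corollary~\ref{cor:loop}(c).

Now let $U$ be empty or have rightmost letter $\Omega$, and suppose that $U\Omega\Sigma\sim U$. If $U$ is empty, left multiplication by $\Omega$ gives the same relation for the word $\Omega$. So we may assume that $U=U'\Omega$. Let $\lambda$ be the length of $U$, let $N\ge\lambda$ witness the relation, and take $X$ and $A$ from Proposition~\ref{prop:key} for this $N$ and $l=\lambda+1$.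

\emph{The space $U\Omega\Sigma X$ is $k$-acyclic.} Suppose that $\Sigma^jA<T$ with $j\ge1$. Then $\Sigma^{j-1}A<\Omega T$ by Corollary~\ref{cor:loop}(a), and $\Sigma^{j-1}A<\Sigma^jA<T<\Sigma T$ by Lemma~\ref{lem:basic}(b). So each letter lowers the exponent $j$ by one. Applying the $\lambda+1$ letters of $U\Omega$ to $\Sigma X$, which is $\Sigma^{\lambda+1}A$-acyclic, we obtain $A<U\Omega\Sigma X$, and Lemma~\ref{lem:K}(a) applies.

\emph{The space $UX$ is not $k$-acyclic.} If $T$ is connected and $\tilde k_*(T)\ne0$, then $\tilde k_*(\Sigma T)\ne0$, and $\tilde k_*(\Omega T)\neq0$ by Lemma~\ref{lem:K}(c). Since $N\ge\lambda$, all spaces in the evaluation of $UX=U'(\Omega X)$ are connected, and we start from $\tilde k_*(\Omega X)\ne0$. This step is where the rightmost letter $\Omega$ is used.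

The two facts contradict $U\Omega\Sigma X<UX$ by Lemma~\ref{lem:K}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kappa}]
The word $\Omega^n$ is empty or has rightmost letter $\Omega$, so $\Omega^n\Omega\Sigma\not\sim\Omega^n$ for all $n\ge0$ by Theorem~\ref{thm:right}, and $\kappa=\infty$. If for some $n$ and $N$ the two classes agreed for all $N$-connected $X$, they would agree for all $N'$-connected $X$ with $N'=\max(N,n)$, and $N'$ would witness $\Omega^n\Omega\Sigma\sim\Omega^n$.
\end{proof}

\section{Whitehead products of Moore spaces}\label{sec:whitehead}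

This section produces the substitute for the commutator map $S^1\to S^1\vee S^1$. The injectivity on $\pi_1$ in Example~\ref{ex:model} is replaced by the existence of a left homotopy inverse after looping. This property implies injectivity on $k_*\Omega$, and, like injectivity of homomorphisms under free products, it is inherited by wedges. Both the property and its inheritance come from a natural splitting of the loop space of a wedge.

\subsection*{The loop space of a wedge}

If $H$ is a loop space, the quotient map induces an injection
\begin{equation}\label{eq:inj}
[L\wedge L',H]\longrightarrow[L\times L',H].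
\end{equation}
Indeed, in the exact sequence of groups
\[
[\Sigma(L\times L'),H]\to[\Sigma L,H]\times[\Sigma L',H]\to[L\wedge L',H]\to[L\times L',H]
\]
the first map is onto, because $(a,a')$ is the image of the product $(a\circ\Sigma\mathrm{pr}_1)\cdot(a'\circ\Sigma\mathrm{pr}_2)$.

Let $D,D'$ be connected, with inclusions $\iota,\iota'$ into $D\vee D'$. The commutator of $\Omega\iota\circ\mathrm{pr}_1$ and $\Omega\iota'\circ\mathrm{pr}_2$ in the group $[\Omega D\times\Omega D',\Omega(D\vee D')]$ restricts trivially to each factor, so it comes from a class in $[\Omega D\wedge\Omega D',\Omega(D\vee D')]$, which is unique by \eqref{eq:inj}. This class is the Samelson product of $\Omega\iota$ and $\Omega\iota'$. Let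
\[
\omega\colon\Sigma(\Omega D\wedge\Omega D')\to D\vee D'
\]
be its adjoint.

\begin{lemma}\label{lem:wedge}
The product of $\Omega\iota$, $\Omega\iota'$ and $\Omega\omega$ is an equivalence
\[
\mu\colon\Omega D\times\Omega D'\times\Omega\Sigma(\Omega D\wedge\Omega D')\longrightarrow\Omega(D\vee D'),
\]
natural up to homotopy in $D$ and $D'$. Consequently:
\begin{enumerate}
\item[(a)] $\Omega\omega$ has a left homotopy inverse;
\item[(b)] if $f$ and $g$ are maps of connected spaces such that $\Omega f$ and $\Omega g$ have left homotopy inverses, then so does $\Omega(f\vee g)$.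
\end{enumerate}
\end{lemma}

\begin{proof}
In a simplicial group model the commutator is strictly trivial on the wedge, and the statement becomes group theory in each dimension. We recall the models. A connected space $D$ is modeled functorially by the reduced simplicial set $Q$ of singular simplices with all vertices at the base point. Its Kan loop group $G$ is a simplicial group that models $\Omega D$, with $G_n$ free on the $(n+1)$-simplices of $Q$ that are not in the image of $s_0$; the classifying complex $\overline WG$ models $D$. For a pointed simplicial set $L$, Milnor's construction $F[L]$ is in dimension $n$ the free group on $L_n$ with the base point set equal to $1$. It models $\Omega\Sigma L$, with $L\to F[L]$ modeling $E$.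

Let $G,G'$ be the Kan loop groups of the models $Q,Q'$ of $D,D'$. The base simplex is in the image of $s_0$, so the generators for $Q\vee Q'$ are the disjoint union of those for $Q$ and $Q'$, and the Kan loop group of $Q\vee Q'$ is the free product $G*G'$. For discrete groups, the kernel of $G*G'\to G\times G'$ is free on the commutators $[g,g']$ with $g\ne1$ and $g'\ne1$. The commutator defines a simplicial map $G\wedge G'\to G*G'$, since faces and degeneracies are homomorphisms, and by the quoted fact its extension to a homomorphism $\gamma\colon F[G\wedge G']\to G*G'$ is an isomorphism onto the kernel. Hence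
\[
G\times G'\times F[G\wedge G']\to G*G',\qquad(g,g',x)\mapsto gg'\gamma(x),
\]
is an isomorphism of simplicial sets: an element $y$ with image $(g,g')$ in $G\times G'$ determines $\gamma(x)=(gg')^{-1}y$. It is natural in $G$ and $G'$. Finally, $\gamma$ models the loop map $\Omega a$ of the map $a\colon\Sigma(\Omega D\wedge\Omega D')\to D\vee D'$ that it induces on classifying complexes. The adjoint of $a$ is $\Omega a\circ E$, which is modeled by the restriction of $\gamma$ to $G\wedge G'$, the commutator map. So $a\simeq\omega$.

For (a), $\Omega\omega$ is $\mu$ restricted to the third factor, and $\mathrm{pr}_3\circ\mu^{-1}$ is a left inverse. For (b), naturality identifies $\Omega(f\vee g)$ with $\Omega f\times\Omega g\times\Omega\Sigma(\Omega f\wedge\Omega g)$, and if $\rho,\sigma$ are left inverses of $\Omega f,\Omega g$, then $\rho\times\sigma\times\Omega\Sigma(\rho\wedge\sigma)$ is a left inverse of this product.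
\end{proof}

For a space $M$, apply this to $D=D'=\Sigma M$ and define the \emph{Whitehead product}
\[
w=\omega\circ\Sigma(E\wedge E)\colon\ \Sigma M\wedge M\to\Sigma M\vee\Sigma M .
\]

\begin{lemma}\label{lem:w}
The map $\Omega w$ has a left homotopy inverse, and $\Sigma w\simeq*$.
\end{lemma}

\begin{proof}
The map $\Sigma(E\wedge E)$ is the composite of $\Sigma E\wedge\mathrm{id}_M$ and, up to a permutation of smash factors, $\mathrm{id}_{\Omega\Sigma M}\wedge\Sigma E$. Both have left inverses because $\Sigma E$ does. So $\Omega\Sigma(E\wedge E)$ has a left inverse, and $\Omega\omega$ has one by Lemma~\ref{lem:wedge}(a).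

Put $Y=\Sigma M\vee\Sigma M$ and let $\hat w\colon M\wedge M\to\Omega Y$ be adjoint to $w$. Taking adjoints twice turns $\Sigma w$ into $\Omega E_Y\circ\hat w\colon M\wedge M\to\Omega^2\Sigma Y$. The image of $\hat w$ in $[M\times M,\Omega Y]$ is the commutator of $\Omega\iota\circ E\circ\mathrm{pr}_1$ and $\Omega\iota'\circ E\circ\mathrm{pr}_2$. The loop map $\Omega E_Y$ induces a homomorphism to the abelian group $[M\times M,\Omega^2\Sigma Y]$, which kills this commutator. By \eqref{eq:inj}, $\Omega E_Y\circ\hat w\simeq*$.
\end{proof}

\subsection*{Moore spaces}

Let $P^n=S^{n-1}\cup_pe^n$ be the mapping cone of a map of degree $p$, so that $\Sigma P^n\simeq P^{n+1}$ and $P^n$ is $(n-2)$-connected. Since $p=0$ in $k_*$, the cofiber sequence $S^{n-1}\to P^n\to S^n$ gives a short exact sequence in $\tilde k_*$; in particular $\tilde k_*(P^n)\ne0$.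

\begin{lemma}\label{lem:moore}
For $n\ge4$ the identity of $P^n$ has order $p$ in $[P^n,P^n]$. For $m\ge3$ we have $P^m\wedge P^m\simeq P^{2m}\vee P^{2m-1}$.
\end{lemma}

\begin{proof}
There is an exact sequence of groups $\pi_n(P^n)\to[P^n,P^n]\to\pi_{n-1}(P^n)=\mathbb Z/p$, so it suffices to show $\pi_n(P^n)=0$. Let $i\colon S^{n-1}\to P^n$ be the inclusion. The boundary map $\pi_n(P^n,S^{n-1})\cong\mathbb Z\to\pi_{n-1}(S^{n-1})$ is multiplication by $p$, hence injective, so $\pi_n(P^n)$ is generated by $i\circ\zeta$, where $\zeta$ generates $\pi_n(S^{n-1})=\mathbb Z/2$. As $\zeta$ is a suspension, $p(i\circ\zeta)=(p\,i)\circ\zeta=0$, and also $2(i\circ\zeta)=0$. Since $p$ is odd, $i\circ\zeta=0$.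

The space $P^m\wedge P^m$ is the mapping cone of $p\wedge\mathrm{id}$ on $S^{m-1}\wedge P^m\simeq P^{2m-1}$. This map is $p$ times the identity, hence null homotopic, and its mapping cone is $P^{2m-1}\vee\Sigma P^{2m-1}$.
\end{proof}

\begin{remark}
The splitting fails for $p=2$. If $x$ is the bottom class in the mod $2$ cohomology of the Moore space, then $Sq^2(x\otimes x)=Sq^1x\otimes Sq^1x\ne0$ by the Cartan formula, whereas $Sq^2$ vanishes on a wedge of Moore spaces.
\end{remark}

\begin{corollary}\label{cor:theta}
Let $m\ge3$, $M\simeq P^m$, $R=\Sigma M$ and $R'=\Sigma^mR$. There is a map $\theta\colon R'\to R\vee R$ such that $\Sigma\theta\simeq*$ and $\Omega\theta$ has a left homotopy inverse.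
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:moore}, $\Sigma M\wedge M\simeq P^{2m+1}\vee P^{2m}$, and $R'\simeq P^{2m+1}$. So there is a map $j\colon R'\to\Sigma M\wedge M$ with a left homotopy inverse. Put $\theta=w\circ j$ and apply Lemma~\ref{lem:w}.
\end{proof}

\section{The telescope: proof of Proposition~\ref{prop:key}}\label{sec:telescope}

The map $\theta$ starts from $\Sigma^mR$, whereas iteration needs a map that starts from $R$. We remove the shift by $m$ by inverting a map $\Sigma^mR\to R$.

\subsection*{Inverting the Adams map}

By Adams \cite{Adams}, for odd $p$ the mod $p$ Moore spectrum has a self-map of degree $q$ that induces an isomorphism in mod $p$ $K$-theory, and hence in its summand $k_*$. Freudenthal's theorem says that $[L,Y]\to[\Sigma L,\Sigma Y]$ is bijective if $Y$ is $n$-connected and $\dim L\le2n$. For $L=\Sigma^qP^r$ and $Y=P^r$ the condition reads $r+q\le2(r-2)$, and it persists under suspension. So fix $r\ge q+4$, put $P=P^r$, and realize the self-map by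
\[
v\colon\Sigma^qP\to P .
\]
Its mapping cone $C$ is a connected finite complex with $\tilde k_*(C)=0$. Given $N$ and $l$, put
\[
A=\Sigma^{N+1}C,\qquad b=l+N+1\ge N+2,\qquad B=\Sigma^lA=\Sigma^bC,\qquad B'=\Sigma^{b-1}C .
\]
Then $A$ and $B'$ are connected and $k$-acyclic, $B=\Sigma B'$, and $B$ is $(N+1)$-connected.

\begin{lemma}\label{lem:invert}
For $i\ge b+1$, the map $\Sigma^iv\colon\Sigma^{i+q}P\to\Sigma^iP$ is a $B$-equivalence.
\end{lemma}

\begin{proof}
Let $Z$ be $B$-null, and let $f\colon\operatorname{map}_*(\Sigma^bP,Z)\to\operatorname{map}_*(\Sigma^{b+q}P,Z)$ be induced by $\Sigma^bv$. The mapping cone of $\Sigma^bv$ is $B$, so the homotopy fiber of $f$ over the constant map is $\operatorname{map}_*(B,Z)\sim*$. The long exact sequence shows that $f$ is an isomorphism on $\pi_j$ at the base point for $j\ge1$; it says nothing about the other components, which is why $i=b$ is excluded. For $i\ge b+1$ the map induced by $\Sigma^iv$ is $\Omega^{i-b}f$. It is a loop map that is bijective on $\pi_0$ and an isomorphism on the homotopy groups of the base component. Translation carries this over to every component.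
\end{proof}

Iterates of $v$ shift dimension by multiples of $q$, so choose $m=hq$ with $h\ge1$ and $m\ge r+b$. Put $c=m+1-r\ge b+1$ and
\[
M=\Sigma^{c-1}P\simeq P^m,\qquad R=\Sigma M=\Sigma^cP,\qquad R'=\Sigma^mR=\Sigma^{c+hq}P,
\]
\[
u=\Sigma^cv\circ\Sigma^{c+q}v\circ\cdots\circ\Sigma^{c+(h-1)q}v\colon\ R'\to R .
\]
By Lemmas~\ref{lem:invert} and~\ref{lem:null}(a), $u$ and $\Sigma u$ are $B$-equivalences. Let $\theta\colon R'\to R\vee R$ be as in Corollary~\ref{cor:theta}. (For $p=3$, $r=8$, $N=0$, $l=1$ we have $q=4$ and $b=2$, and $m=12$ is allowed; then $u\colon P^{25}\to P^{13}$ is a composite of three suspensions of $v$, and $\theta\colon P^{25}\to P^{13}\vee P^{13}$.) We want the map ``$\theta\circ u^{-1}$''. It exists once the target is made $B$-null: since $u^*\colon[R,Z]\to[R',Z]$ is bijective for $Z=P_B(R\vee R)$, there is a map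
\begin{equation}\label{eq:phi}
\varphi\colon R\to P_B(R\vee R)\qquad\text{with}\qquad\varphi\circ u\simeq\eta\circ\theta .
\end{equation}

\subsection*{The space $X$}

As in Example~\ref{ex:model}, index copies of $R$ by binary strings. Let $Y_i=\bigvee_{s\in\{0,1\}^i}R_s$ with $R_s=R$, let $X_i=P_BY_i$ with nullification $\eta_i\colon Y_i\to X_i$, and let $\iota_s\colon R\vee R=R_{s0}\vee R_{s1}\to Y_{i+1}$ be the inclusion. Since $X_{i+1}$ is $B$-null, $[X_i,X_{i+1}]\cong[Y_i,X_{i+1}]=\prod_s[R_s,X_{i+1}]$. So there is a map $\Phi_i\colon X_i\to X_{i+1}$, unique up to homotopy, with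
\begin{equation}\label{eq:Phi}
\Phi_i\circ\eta_i|_{R_s}\simeq P_B(\iota_s)\circ\varphi\qquad\text{for all }s\in\{0,1\}^i .
\end{equation}
Let $X$ be the mapping telescope of $X_0\to X_1\to\cdots$. Each $Y_i$ is $(m-1)$-connected with $m-1\ge N+1$, and $B$ is $(N+1)$-connected, so each $X_i$ is $(N+1)$-connected by Lemma~\ref{lem:null}(d). Since $\pi_*X=\operatorname{colim}\pi_*X_i$, the space $X$ is $(N+1)$-connected, and in particular $N$-connected.

\subsection*{The suspension $\Sigma X$ is $B$-acyclic}

We claim that $g\circ\Sigma\Phi_i\simeq*$ for every $B$-null space $Z$ and every map $g\colon\Sigma X_{i+1}\to Z$. By Lemma~\ref{lem:null}(a), $\Sigma\eta_i$ is a $B$-equivalence, so it suffices to show that $g\circ\Sigma\Phi_i\circ\Sigma\eta_i$ is null homotopic on each summand $\Sigma R_s$ of $\Sigma Y_i$. By \eqref{eq:Phi} the restriction is $g\circ\Sigma P_B(\iota_s)\circ\Sigma\varphi$. Since $\Sigma u$ is a $B$-equivalence, it suffices to show that this map is null homotopic after precomposition with $\Sigma u$. By \eqref{eq:phi},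
\[
g\circ\Sigma P_B(\iota_s)\circ\Sigma\varphi\circ\Sigma u\simeq g\circ\Sigma P_B(\iota_s)\circ\Sigma\eta\circ\Sigma\theta\simeq *,
\]
because $\Sigma\theta\simeq*$. This proves the claim.

Now fix a $B$-null space $Z$. The spaces $\Omega^jZ$ are $B$-null, so by the claim the maps $[\Sigma X_{i+1},\Omega^jZ]\to[\Sigma X_i,\Omega^jZ]$ are trivial for all $i,j\ge0$. The space $\Sigma X$ is the telescope of the maps $\Sigma\Phi_i$, so $Z$ is $\Sigma X$-null by Lemma~\ref{lem:tower}. Thus $\Sigma^lA=B<\Sigma X$.

\subsection*{The loop space $\Omega X$ is not $k$-acyclic}

We show that each $\Omega\Phi_i$ is injective on $\tilde k_*$. The map $\Phi_i$ is defined only through a universal property, so we compare it with maps between wedges of Moore spaces. Let $Y_i'=\bigvee_{s\in\{0,1\}^i}R'$, and let $u_i=\bigvee_su\colon Y_i'\to Y_i$ and $\theta_i=\bigvee_s\theta\colon Y_i'\to\bigvee_s(R_{s0}\vee R_{s1})=Y_{i+1}$. On the summand $s$, equations \eqref{eq:Phi} and \eqref{eq:phi} and the naturality of $\eta$ give $\Phi_i\eta_iu\simeq P_B(\iota_s)\varphi u\simeq P_B(\iota_s)\eta\theta=\eta_{i+1}\iota_s\theta$. Hence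
\begin{equation}\label{eq:square}
\Phi_i\circ\eta_i\circ u_i\simeq\eta_{i+1}\circ\theta_i .
\end{equation}
We determine the effect of the other maps in \eqref{eq:square} on $\tilde k_*\Omega$.
\begin{enumerate}
\item[(i)] For $Y=Y_i$ or $Y=Y_i'$, the map $\Omega\eta\colon\Omega Y\to\Omega P_BY$ is a $k_*$-isomorphism. Indeed $Y$ is simply connected and $B=\Sigma B'$, so $\Omega\eta$ is a $B'$-equivalence by Theorem~\ref{thm:loop}; and $B'$ is $k$-acyclic, so Lemma~\ref{lem:K}(b) applies.
\item[(ii)] The map $\Omega u_i$ is a $k_*$-isomorphism. By Lemma~\ref{lem:null}(a) and (b), $u_i$ is a $B$-equivalence and $P_B(u_i)$ is a homotopy equivalence. In $\Omega\eta\circ\Omega u_i=\Omega P_B(u_i)\circ\Omega\eta$ the three other maps are $k_*$-isomorphisms by (i).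
\item[(iii)] The map $\Omega\theta_i$ is injective on $\tilde k_*$. It has a left homotopy inverse, by Corollary~\ref{cor:theta} and induction over the $2^i$ wedge summands using Lemma~\ref{lem:wedge}(b).
\end{enumerate}
Apply $\tilde k_*\Omega$ to \eqref{eq:square}. The right side is injective by (i) and (iii), and on the left $\Omega\eta_i\circ\Omega u_i$ induces an isomorphism by (i) and (ii). So $\tilde k_*(\Omega\Phi_i)$ is injective.

The natural map from the telescope of the $\Omega X_i$ to $\Omega X$ is a map of connected spaces that is an isomorphism on homotopy groups, since both sides have $\pi_j=\operatorname{colim}\pi_{j+1}X_i$. Therefore $\tilde k_*(\Omega X)=\operatorname{colim}\tilde k_*(\Omega X_i)$ contains $\tilde k_*(\Omega X_0)$, and $\tilde k_*(\Omega X_0)\cong\tilde k_*(\Omega Y_0)=\tilde k_*(\Omega\Sigma M)$ by (i). Since $\Sigma E$ has a left inverse, $E\colon M\to\Omega\Sigma M$ is injective on $\tilde k_*$, and $\tilde k_*(M)\ne0$. This completes the proof of Proposition~\ref{prop:key}. \qed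

\begin{remark}
The analogy with Example~\ref{ex:model} is exact among $B$-null spaces. Since $B$ is a finite complex, $[\Sigma^jB,X]=\operatorname{colim}[\Sigma^jB,X_i]=*$, so $X$ is $B$-null. It is not contractible, yet $P_B\Sigma X\simeq*$.
\end{remark}

\section{Normal forms: proof of Theorem~\ref{thm:monoid}}\label{sec:normal}

Let $\mathcal M$ be the monoid with the stated presentation. By Corollary~\ref{cor:loop}(c) and Proposition~\ref{prop:relations}, $\mathcal F/{\sim}$ is a monoid and there is a surjective homomorphism $\mathcal M\to\mathcal F/{\sim}$. Call the words listed in the theorem \emph{normal forms}. We show that every element of $\mathcal M$ is represented by a normal form, and that distinct normal forms are inequivalent under $\sim$. Then two elements of $\mathcal M$ with the same image have the same normal form, so the surjection is an isomorphism and the theorem follows.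

\subsection*{Reduction}

Each relation shortens a word, so every element of $\mathcal M$ is represented by a word that contains none of $\Sigma\Omega\Sigma$, $\Omega\Sigma\Omega$, $\Omega\Sigma\Sigma$. In such a word $\Omega\Sigma$ cannot be followed by any letter. If $\Omega\Sigma$ does not occur, the word is $\Sigma^a\Omega^b$. Otherwise it occurs only at the right end, and deleting the last letter leaves a word $\Sigma^a\Omega^b$ with $b\ge1$. If $a\ge1$, then $b=1$ would produce $\Sigma\Omega\Sigma$, so $b\ge2$.

\subsection*{Distinctness}

To each normal form attach a pair $(a,\beta)$: for $\Sigma^a\Omega^b$ put $\beta=b$, and for $\Sigma^a\Omega^b\Sigma$ put $\beta=b-1$. The second kind of word is then $U\Omega\Sigma$ with $U=\Sigma^a\Omega^\beta$, and the conditions on $a$ and $b$ say exactly that $U$ is empty or has rightmost letter $\Omega$. So two distinct normal forms with the same pair are $U$ and $U\Omega\Sigma$ for such a $U$, and they are inequivalent by Theorem~\ref{thm:right}.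

It remains to show that equivalent normal forms have the same pair. For this we evaluate on a space on which $\Omega\Sigma$ is invisible. Let $X=K(\mathbb Z/p,m)$ with $m$ large. Since $X\simeq\Omega K(\mathbb Z/p,m+1)$, Proposition~\ref{prop:relations} gives $\langle\Omega\Sigma X\rangle=\langle X\rangle$. By Lemma~\ref{lem:basic}(c) and Corollary~\ref{cor:loop}(b), a normal form with pair $(a,\beta)$ and $\beta\le m-2$ sends $X$ to a space of class $\langle\Sigma^aK(\mathbb Z/p,m-\beta)\rangle$. Suppose that two normal forms with pairs $(a,\beta)$ and $(a',\beta')$ are equivalent. Taking $m$ larger than a witness $N$ and such that $j=m-\beta$ and $j'=m-\beta'$ are at least $2$, we obtain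
\[
\langle\Sigma^aK(\mathbb Z/p,j)\rangle=\langle\Sigma^{a'}K(\mathbb Z/p,j')\rangle .
\]
The space $\Sigma^aK(\mathbb Z/p,j)$ is simply connected and its first nonzero reduced homology group lies in degree $a+j$, so it is $(a+j-1)$-connected and not $(a+j)$-connected. By Lemma~\ref{lem:basic}(e), $a+j=a'+j'$.

Connectivity sees only the sum $a+j$. Higher Morava $K$-theories ignore suspensions and see $j$: by Ravenel and Wilson \cite{RavenelWilson}, for $i,h\ge1$ the space $K(\mathbb Z/p,i)$ is $K(h)$-acyclic if and only if $i>h$. Suppose $a\ne a'$, say $a<a'$, so that $j>j'$. Put $h=j-1\ge j'$. Then $\Sigma^aK(\mathbb Z/p,j)$ is $K(h)$-acyclic and $\Sigma^{a'}K(\mathbb Z/p,j')$ is not, which contradicts Lemma~\ref{lem:K}(a). Hence $a=a'$, $j=j'$ and $\beta=\beta'$. \qed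

\begin{thebibliography}{9}

\bibitem{Adams}
Adams, \emph{On the groups $J(X)$ IV}.

\bibitem{Bousfield}
Bousfield, \emph{Localization and periodicity in unstable homotopy theory}, J. AMS \textbf{7} (1994).

\bibitem{DrorFarjoun}
Dror Farjoun, \emph{Cellular Spaces, Null Spaces and Homotopy Localization}, LNM 1622.

\bibitem{Monoid}
\emph{The monoid of suspensions and loops modulo Bousfield equivalence},
\texttt{https://www.impan.pl/download/pdf/fm199-3-2}.

\bibitem{RavenelWilson}
Ravenel and Wilson, \emph{The Morava $K$-theories of Eilenberg--MacLane spaces and the Conner--Floyd conjecture}, 1980.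

\end{thebibliography}
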